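# The length of the 0-th local cohomology of the tangent cone of a monomial space curve

## A sharp bound for the torsion of the tangent cone

Throughout, $\mathbb N=\{0,1,2,\dots\}$, the integers $0<g_1<g_2<g_3$ satisfy $\gcd(g_1,g_2,g_3)=1$, and $S=\langle g_1,g_2,g_3\rangle\subseteq\mathbb N$ is the numerical semigroup they generate. Let $\Bbbk$ be any field, $R=\Bbbk[[t^{g_1},t^{g_2},t^{g_3}]]\subseteq\Bbbk[[t]]$ with maximal ideal $\mathfrak m$, and let $G=\bigoplus_{i\ge0}\mathfrak m^i/\mathfrak m^{i+1}$ be its associated graded ring, also called the tangent cone. We write $\mathfrak m$ also for the homogeneous maximal ideal of $G$, and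
$$H:=H^0_{\mathfrak m}(G)=\bigcup_{i\ge1}(0:_G\mathfrak m^i),$$
which has finite length $\ell(H)$.

**Theorem 1.** Let $k\ge 0$ be an integer. If $\mathfrak m^kH=0$, then
$$\ell(H)\le\left\lfloor\frac{k+2}3\right\rfloor\left\lfloor\frac{k+3}3\right\rfloor\left\lfloor\frac{k+4}3\right\rfloor .$$
The bound is sharp for every $k\ge0$: equality occurs for some minimally 3-generated $S$.

**Theorem 2.** Let $k\ge1$ and $\mathfrak m^kH=0$. Equality holds in Theorem 1 if and only if, up to a shift of degrees, $H\cong\Bbbk[X,Y,Z]/(X^p,Y^q,Z^r)$ with $p+q+r=k+2$ and $p,q,r$ pairwise differing by at most $1$. Moreover every triple $(p,q,r)$ of positive integers, balanced or not, occurs: there is a minimally 3-generated $S$ with $H\cong\Bbbk[X,Y,Z]/(X^p,Y^q,Z^r)$ up to a shift.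

A third theorem, which describes $H$ completely when $H\neq0$, needs some vocabulary and is stated below as Theorem 3. Both theorems above will follow from it.

The statement of Theorem 1 is posed as a conjecture in "0-th local cohomology of tangent cones of monomial space curves" (http://www.ugr.es/%7Eimns2010/2016/Slides/sammartano-imns2016.pdf). These notes prove it.

Let us unpack it. The ring $G$ has dimension one, and $H$ is the ideal of elements killed by a power of $\mathfrak m$. It vanishes exactly when $G$ is Cohen–Macaulay.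

**Definition.** For $k\ge0$, the ring $G$ is *$k$-Buchsbaum* if $\mathfrak m^kH=0$. So $0$-Buchsbaum means Cohen–Macaulay, and $1$-Buchsbaum means Buchsbaum.

There are two ways to measure how far $G$ is from Cohen–Macaulay: the length of $H$, and the least power of $\mathfrak m$ that kills it. One direction is easy. If $\ell(H)\le k$, then the chain $H\supseteq\mathfrak mH\supseteq\mathfrak m^2H\supseteq\cdots$ drops strictly until it reaches $0$ (Nakayama), so $\mathfrak m^kH=0$. For $k=0,1,2$ the converse holds: for $k=1$ by Shen and by D'Anna–Micale–Sammartano, for $k=2$ by Shen. It fails for $S=\langle6,7,16\rangle$, where $k=3$ and $\ell(H)=4$; we compute this below. Cortadellas–Jafari–Zarzuela showed that for each $k$ the lengths $\ell(H)$ of the $k$-Buchsbaum rings $G$ of 3-generated semigroups are bounded. Theorem 1 gives the exact maximum.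

The product of floors is a familiar quantity. Put
$$f(K)=\left\lfloor \tfrac K3\right\rfloor\left\lfloor \tfrac {K+1}3\right\rfloor\left\lfloor \tfrac {K+2}3\right\rfloor=\max\{pqr:\ p,q,r\in\mathbb N,\ p+q+r=K\}\qquad(K\ge0).\tag{1}$$
The bound of Theorem 1 is $f(k+2)$. To see the second equality, suppose $r-p\ge2$ and replace $(p,r)$ by $(p+1,r-1)$. The product changes by $q\bigl((p+1)(r-1)-pr\bigr)=q(r-p-1)\ge0$, while $p^2+q^2+r^2$ drops. After finitely many such replacements we reach a *balanced* triple, meaning entries that pairwise differ by at most $1$. The balanced triple of sum $K$ consists of the three floors. If $K\ge3$, the maximum is positive, because $(K-2,1,1)$ has positive product; so $q>0$ at any maximum, the replacement is a strict gain, and only balanced triples attain the maximum. Finally, passing from $K$ to $K+1$ replaces the factor $\lfloor K/3\rfloor$ by $\lfloor K/3\rfloor+1$, so $f(K+1)-f(K)=\lfloor\frac{K+1}3\rfloor\lfloor\frac{K+2}3\rfloor$. Hence $f$ is nondecreasing, and strictly increasing on $K\ge2$.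

For $k=0,1,2,3,4,5$ the bound $f(k+2)$ is $0,1,2,4,8,12$. The first three values give $\ell(H)\le k$, and at $k=3$ the value $4$ is that of $\langle6,7,16\rangle$.

## The tangent cone as a set of values

For $s\in S$ let
$$\mathrm{ord}(s)=\max\{u+v+w:\ ug_1+vg_2+wg_3=s,\ u,v,w\in\mathbb N\}.$$
The ideal $\mathfrak m^i$ is generated by the monomials of degree $i$ in $t^{g_1},t^{g_2},t^{g_3}$. It consists of the series supported on $\{s:\mathrm{ord}(s)\ge i\}$: every element has such support; conversely, in such a series the terms of large exponent form $t^{ig_1}$ times an element of $R$, because all large integers lie in $S$, and each of the finitely many other terms is in $\mathfrak m^i$.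

Hence $G$ has a $\Bbbk$-basis $\{[s]:s\in S\}$ with $\deg[s]=\mathrm{ord}(s)$. Moreover $[s][s']=[s+s']$ if $\mathrm{ord}(s+s')=\mathrm{ord}(s)+\mathrm{ord}(s')$, and $[s][s']=0$ otherwise. Let $X,Y,Z\in G_1$ be the classes of $t^{g_1},t^{g_2},t^{g_3}$; they generate $G$. We use the same letters for the variables of $\Bbbk[X,Y,Z]$, of which $G$ is a quotient. The *value* of $X^uY^vZ^w$ is $s=ug_1+vg_2+wg_3$. Everything below rests on the rule
$$X^uY^vZ^w=\begin{cases}[s]&\text{if no monomial of value } s \text{ has larger degree,}\\ 0&\text{otherwise.}\end{cases}\tag{2}$$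
In particular, two monomials of equal value and equal degree are equal in $G$.

**Example A.** $S=\langle4,5,11\rangle$. The value of $XZ$ is $15$, also the value of $Y^3$, which has larger degree; so $XZ=0$. Likewise $YZ$ has value $16$, that of $X^4$, and $Z^2$ has value $22$, that of $X^3Y^2$. So $YZ=Z^2=0$. But $Z\ne0$, since $11\notin\langle4,5\rangle$. Thus $Z$ is killed by $\mathfrak m$ and lies in $H$.

**Example B.** $S=\langle6,7,16\rangle$. Here $X^2Z$ has value $28$, that of $Y^4$; $Y^2Z$ has value $30$, that of $X^5$; and $Z^2$ has value $32$, that of $X^3Y^2$. So $X^2Z=Y^2Z=Z^2=0$. The monomials $Z,XZ,YZ,XYZ$ have values $16,22,23,29$, none of which is in $\langle6,7\rangle$ (subtract multiples of $7$ and look for a multiple of $6$). All are less than $32$, so every monomial of these values contains $Z$ exactly once, and subtracting $16$ leaves $0,6,7,13$, each with a unique representation by $6$ and $7$. So the four monomials are nonzero in $G$. Their span is $ZG\cong\Bbbk[X,Y,Z]/(X^2,Y^2,Z)$ up to a shift. It has length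 $4$, $XYZ\ne0$ shows $\mathfrak m^2ZG\ne0$, and $\mathfrak m^3ZG=0$. We will see that $H=ZG$.

**Example C.** $S=\langle7,8,17\rangle$. The coincidences $XZ\sim Y^3$ (value $24$), $Y^4Z\sim X^7$ (value $49$), $YZ^2\sim X^6$ (value $42$) and $Z^3\sim X^5Y^2$ (value $51$) give
$$XZ=0,\qquad Y^4Z=0,\qquad YZ^2=0,\qquad Z^3=0 .$$
What is left of $ZG$ is spanned by $Z,YZ,Y^2Z,Y^3Z,Z^2$, of values $17,25,33,41,34$. None of these values is in $\langle7,8\rangle$. Using $17$ exactly once leaves $0,8,16,24,17$, and of these $17$ has no representation by $7,8$ while the others only have those by $8$ alone. Using $17$ twice is possible only for $34$ (remainder $0$) and for $41=2\cdot17+7$, where the monomial $XZ^2$ has degree $3<4$. So all five are nonzero, and $ZG\cong\Bbbk[X,Y,Z]/(X,Y^4,YZ,Z^2)$ up to a shift: a box of size $1\times4\times1$ with a box of size $1\times1\times1$ on top. It has length $5$, and the least power of $\mathfrak m$ that kills it is $\mathfrak m^4$.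

## Residue classes modulo the smallest generator

The next aim is to locate $H$ inside the basis $\{[s]\}$. For $\lambda=(v,w)\in\mathbb Z^2$ put
$$g(\lambda)=vg_2+wg_3,\qquad h(\lambda)=vh_2+wh_3,\qquad h_i=g_i-g_1\ (i=2,3),$$
so $0<h_2<h_3$ and $h(\lambda)=g(\lambda)-g_1(v+w)$. A monomial $X^uY^vZ^w$ of value $s$ and degree $d$ satisfies
$$s-g_1d=h(v,w).\tag{3}$$
So among monomials of the same value, larger degree means smaller $h(v,w)$. Let
$$\Lambda=\{\lambda\in\mathbb Z^2: g_1\mid g(\lambda)\}=\{\lambda\in\mathbb Z^2: g_1\mid h(\lambda)\}.$$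
Since $\gcd(g_1,g_2,g_3)=1$, the map $g$ induces $\mathbb Z^2/\Lambda\cong\mathbb Z/g_1$; so $\Lambda$ has index $g_1$. A *class* $\rho$ is a coset of $\Lambda$. Each class meets $\mathbb N^2$ because $g_1\mathbb Z^2\subseteq\Lambda$. Two monomials of equal value have exponent vectors $(v,w)$ in the same class, and we speak of the class of $s\in S$.

Let $g_{\min}(\rho),h_{\min}(\rho)$ be the minima of $g,h$ on $\rho\cap\mathbb N^2$, and
$$\gamma(\rho)=\min\{g(\lambda):\lambda\in\rho\cap\mathbb N^2,\ h(\lambda)=h_{\min}(\rho)\}.$$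
The elements of $S$ in class $\rho$ are $g_{\min}(\rho)+ng_1$, $n\ge0$. A monomial of value $s$ is the same as a vector $\lambda\in\rho\cap\mathbb N^2$ with $g(\lambda)\le s$, so by (3)
$$\mathrm{ord}(s)=\frac{s-\eta(s)}{g_1},\qquad \eta(s)=\min\{h(\lambda):\lambda\in\rho\cap\mathbb N^2,\ g(\lambda)\le s\},$$
and therefore
$$X^n[s]\ne0\iff\mathrm{ord}(s+ng_1)=\mathrm{ord}(s)+n\iff\eta(s+ng_1)=\eta(s).\tag{4}$$

**Lemma 1.** $H=\{x\in G: X^ix=0\text{ for some }i\}$. It has basis $\{[s]:s\in S,\ s<\gamma(\rho)\}$, where $\rho$ is the class of $s$. Moreover $\dim_\Bbbk G/(H+XG)=g_1$.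

*Proof.* Let $W=\{x:X^ix=0\text{ for some }i\}$. The map $X^i$ sends each basis element to $0$ or to a basis element, and distinct basis elements that are not killed have distinct images. So $W$ is spanned by the $[s]$ it contains. As $n$ grows, $\eta(s+ng_1)$ decreases to $h_{\min}(\rho)$, so by (4) $[s]\in W$ iff $\eta(s)>h_{\min}(\rho)$, that is, iff no $\lambda\in\rho\cap\mathbb N^2$ with $h(\lambda)=h_{\min}(\rho)$ has $g(\lambda)\le s$, that is, iff $s<\gamma(\rho)$. There are finitely many such $s$. So $W$ is a homogeneous ideal of finite dimension. Since $\mathfrak m^i$ raises degrees by at least $i$, some power of $\mathfrak m$ kills $W$, and $W\subseteq H$. Conversely an element killed by $\mathfrak m^i$ is killed by $X^i$, so $H\subseteq W$.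

The quotient $G/H$ has as basis the images of the $[s]$ with $s\ge\gamma(\rho)$. If $s>\gamma(\rho)$, then $s-g_1\ge\gamma(\rho)$, so $\eta(s-g_1)=h_{\min}(\rho)=\eta(s)$ and $[s]=X[s-g_1]\in XG$. On the other hand $[\gamma(\rho)]\notin H+XG$: this space is spanned by basis elements; $[\gamma(\rho)]$ is not in $H$; and it is not of the form $X[s']$, because then $s'=\gamma(\rho)-g_1<\gamma(\rho)$, so $[s']\in H$ and $X[s']\in H$. So $G/(H+XG)$ has one basis element per class. $\square$

In Example A, $(h_2,h_3)=(1,7)$, and $h(\lambda)$ determines the class modulo $4$. So $(0,0),(1,0),(2,0),(3,0)$, with $h=0,1,2,3$, are the only vectors of least $h$ in their classes, and $\gamma$ takes the values $0,5,10,15$. The values $g_{\min}$ are $0,5,10,11$. So $H$ has basis $[11]$, that is, $H=\Bbbk Z$, $\ell(H)=1$, $k=1$. In Example B, $(h_2,h_3)=(1,10)$, the same argument gives $\gamma=0,7,14,21,28,35$ and one has $g_{\min}=0,7,14,21,16,23$. So $H$ has basis $[16],[22],[23],[29]$, which is $ZG$. Thus $\ell(H)=4$ and $\mathfrak m^3H=0$, $\mathfrak m^2H\ne0$.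

For $\langle3,4,5\rangle$ we have $(h_2,h_3)=(1,2)$. The vectors $(0,0),(1,0),(0,1)$ have $g=0,4,5$, the least elements of $S$ in the three residue classes, and $h=0,1,2$, the least nonnegative integers in their residue classes. So $\gamma(\rho)=g_{\min}(\rho)$ for every $\rho$, and $H=0$. (The vector $(2,0)$ also has $h=2$, in the class of $(0,1)$, but $g(2,0)=8>5$.)

## What cyclicity gives, and what a stack of boxes gives

In all the examples $H$ is generated by a power of $Z$. Suppose that we could prove this in general. Then $H$ is, up to a shift, $\Bbbk[X,Y,Z]/\mathfrak a$ for a homogeneous ideal $\mathfrak a$, and $\mathfrak m^kH=0$ leaves only the monomials of degree less than $k$. This gives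
$$\ell(H)\le\binom{k+2}3 .$$
For $k=1$ this is the right bound $1$. For $k=2$ it is $4$, and the right bound is $2$; for $k=3$ it is $10$ against $4$. A general cyclic module really can be that large (take $\mathfrak a=(X,Y,Z)^k$), so the counting must use the shape of $H$.

In the examples the shape is a stack of boxes, one above the other in the direction of $Z$. A single box $p\times q\times r$ is fine: it is killed by $\mathfrak m^k$ iff $k\ge p+q+r-2$, and so $pqr\le f(p+q+r)\le f(k+2)$. But a stack is not automatically fine. The module $\Bbbk[X,Y,Z]/(X,Y^2,YZ,Z^2)$ is a $1\times2\times1$ box with a $1\times1\times1$ box on top. It is killed by $\mathfrak m^2$ and has length $3>2=f(4)$. Example C has a similar shape, with $Y^4$ in place of $Y^2$, and there $5\le8=f(6)$. So two things are needed: a proof that $H$ is a stack of boxes, with formulas for the sizes, and arithmetic information that makes the upper boxes of the stack much smaller than the lowest one.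

## Two relations that raise the degree

In Example B, two coincidences of values bound $H$ in the directions of $X$ and $Y$: $X^2Z\sim Y^4$ and $Y^2Z\sim X^5$. In both, the other monomial has larger degree. This suggests what to record.

**Definition.** A *state* for $S$ is a pair of vectors $P=(e,-c)$, $M=(E,F)$ in $\mathbb Z^2$ together with integers $a,\delta$ such that $a,e,c,\delta,E,F\ge1$,
$$eg_2=ag_1+cg_3,\qquad Eg_2+Fg_3=\delta g_1,\qquad eF+cE=g_1,$$
$$d_P:=e-a-c\ge1,\qquad d_M:=\delta-E-F\ge1 .$$
It is *final* if $F\le c$ and $d_M\ge d_P$. It is *initial* if $E\le e$ and $a\le\delta$.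

So $X^aZ^c\sim Y^e$ and $Y^EZ^F\sim X^\delta$ in value, with degree gains $d_P$ and $d_M$. The vectors $P,M$ lie in $\Lambda$ and generate a sublattice of index $|\det(P,M)|=eF+cE=g_1$, which is the index of $\Lambda$. So for any state $P,M$ is a basis of $\Lambda$, and from $h(\lambda)=g(\lambda)-g_1(v+w)$ we get
$$g(P)=ag_1,\quad g(M)=\delta g_1,\quad h(P)=-d_Pg_1,\quad h(M)=d_Mg_1.\tag{5}$$

In Example A: $P=(3,-1)$, $M=(1,1)$, $a=1$, $\delta=4$, $d_P=1$, $d_M=2$, and $eF+cE=3+1=4$. In Example B: $P=(4,-1)$, $M=(2,1)$, $a=2$, $\delta=5$, $d_P=1$, $d_M=2$, and $eF+cE=4+2=6$. In Example C: $P=(3,-1)$, $M=(4,1)$, $a=1$, $\delta=7$, $d_P=1$, $d_M=2$, and $eF+cE=3+4=7$. All three are final. The first two are initial; the third is not, since $E=4>3=e$.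

Suppose now that we have a final state and have shown $H=Z^cG$. The relations bound a monomial $X^uY^vZ^w$ with $w\ge c\ (\ge F)$ by $u<a$ and $v<E$. What bounds $w$? Subtracting the two value relations gives
$$(c+F)g_3=(\delta-a)g_1+(e-E)g_2 .$$
If $a\le\delta$ and $E\le e$, this is a coincidence $Z^{c+F}\sim X^{\delta-a}Y^{e-E}$ with degree gain $d_M+d_P>0$. So $Z^{c+F}=0$, and $H$ is one box of size $a\times E\times F$. If one of these inequalities fails, the argument stops exactly here: an exponent is negative. In Example C, $34=6\cdot7-1\cdot8$, and indeed $Z^2\ne0$; what the relation says is $YZ^2\sim X^6$. But that is again a relation of the second kind, belonging to the vector $M-P=(1,2)$. With $M-P$ in place of $M$ we obtain another state, $P=(3,-1)$, $M-P=(1,2)$, $a=1$, $\delta=6$, and this one is initial: $Z^3\sim X^5Y^2$. So instead of one box we follow a sequence of states, by a Euclidean algorithm on the basis $P,M$ of $\Lambda$, and each state contributes one box.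

**Theorem 3.** If $H\ne0$, then $S$ has a final state. Given any final state, there is a finite sequence of states $\sigma_0,\dots,\sigma_n$ with $\sigma_n$ the given state, $\sigma_0$ initial, and each $\sigma_{j+1}$ obtained from $\sigma_j$ by $M\mapsto M+P$ or $P\mapsto P+M$. Write $a_j,E_j,c_j,F_j$ for the entries of $\sigma_j$, $r_j=\min(c_j,F_j)$ and $C=c_n$. Then:

1. $H=Z^CG$ is cyclic, isomorphic up to a shift to $\Bbbk[X,Y,Z]/\mathfrak a$ with $\mathfrak a$ a monomial ideal, and $\ell(H)=\sum_{j=0}^na_jE_jr_j$;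
2. $\mathfrak m^iH=0$ if and only if $i\ge a_n+E_n+F_n-2$.

In Example C, with $n=1$, the boxes have sizes $1\cdot1\cdot1$ and $1\cdot4\cdot1$; so $\ell(H)=5$, and $\mathfrak m^iH=0$ iff $i\ge1+4+1-2=4$, in agreement with the computation by hand.

## The staircase of least representatives

The aim of this section is the existence of a final state when $H\ne0$. By Lemma 1, $H\ne0$ means that in some class the least $h$ and the least $g$ are not attained together. We choose in each class the vector of least $h$ and study the set of these vectors.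

Order $\mathbb Z^2$ by: $\lambda\prec\mu$ iff $h(\lambda)<h(\mu)$, or $h(\lambda)=h(\mu)$ and $g(\lambda)<g(\mu)$. If $h(\lambda)=g(\lambda)=0$, then $v+w=0$ and $v(h_2-h_3)=0$, so $\lambda=0$. Hence $\prec$ is a total order compatible with addition. Nonzero elements of $\mathbb N^2$ are $\succ0$, and $\prec$ well-orders $\mathbb N^2$, because there $h$ takes values in $\mathbb N$, each finitely often.

Let $D$ be the set of the $\prec$-least elements of the sets $\rho\cap\mathbb N^2$, one for each class. Then $|D|=g_1$, and the element of $D$ in class $\rho$ has $g$-value $\gamma(\rho)$, by the definition of $\prec$. Also $D$ is closed under going down componentwise: if $\lambda'\le\lambda\in D$ componentwise in $\mathbb N^2$ and some $\mu\prec\lambda'$ in $\mathbb N^2$ had the class of $\lambda'$, then $\mu+(\lambda-\lambda')\prec\lambda$ would be in $\mathbb N^2$ and have the class of $\lambda$, a contradiction.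

**Lemma 2.** There are $P^*=(e^*,-\kappa)$ and $Q=(-\beta,f_0)$ in $\Lambda$ with $P^*,Q\succ0$, $0\le\beta<e^*$, $0\le\kappa<f_0$, such that with $(E,F)=P^*+Q$
$$D=\{(v,w)\in\mathbb N^2: v<e^*,\ w<f_0,\ \text{not }(v\ge E\text{ and }w\ge F)\},\qquad e^*f_0-\beta\kappa=g_1 .$$

For $\langle3,4,5\rangle$, $D=\{(0,0),(1,0),(0,1)\}$; here $(2,0)$ has the class of $(0,1)$ and $(0,2)$ that of $(1,0)$. So $P^*=(2,-1)$, $Q=(-1,2)$, $(E,F)=(1,1)$, and $2\cdot2-1\cdot1=3$.

*Proof.* **Step 1: finding $P^*$ and $Q$.** Note that $(0,0)\in D$ and $D$ is finite. Let $e^*,f_0\ge1$ be minimal with $(e^*,0)\notin D$ and $(0,f_0)\notin D$. Let $(\beta,\varphi)\in D$ be in the class of $(0,f_0)$; so $(\beta,\varphi)\prec(0,f_0)$. If $\varphi\ge1$, then $(\beta,\varphi-1)\prec(0,f_0-1)$ in the same class contradicts $(0,f_0-1)\in D$. So $\varphi=0$. As $(\beta,0)\in D$ and $D$ is closed downward, $\beta<e^*$. Put $Q=(0,f_0)-(\beta,0)\succ0$. Symmetrically, let $(\psi,\kappa)\in D$ be in the class of $(e^*,0)$. If $\psi\ge1$, then $(\psi-1,\kappa)\prec(e^*-1,0)\in D$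 is a contradiction; so $\psi=0$, $\kappa<f_0$, and $P^*=(e^*,0)-(0,\kappa)\succ0$. Then $E=e^*-\beta\ge1$ and $F=f_0-\kappa\ge1$.

**Step 2: $D$ is contained in the right-hand set.** By downward closure, elements of $D$ have $v<e^*$ and $w<f_0$. If $v\ge E$ and $w\ge F$, then $(v-E,w-F)\in\mathbb N^2$ has the class of $(v,w)$ and is $\prec(v,w)$, because $(E,F)=P^*+Q\succ0$. So $(v,w)\notin D$.

**Step 3: the right-hand set is contained in $D$.** The complement of the right-hand set is closed upward. So it suffices that every componentwise minimal element $(v,w)$ of $\mathbb N^2\setminus D$ lies outside the right-hand set. Let $(v_0,w_0)\in D$ be in the class of $(v,w)$; so $(v_0,w_0)\prec(v,w)$. If $v,v_0\ge1$, then $(v-1,w)\in D$ by minimality, while $(v_0-1,w_0)\prec(v-1,w)$ is in its class, a contradiction. So $vv_0=0$, and likewise $ww_0=0$.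

If $w=0$, then $v=e^*$; if $v=0$, then $w=f_0$. In both cases we are done. Let $v,w\ge1$. Then $(v_0,w_0)=0$, so $(v,w)\in\Lambda$. By minimality $v<e^*$ and $w<f_0$, since $(e^*,0),(0,f_0)\notin D$. From $(v,w)-P^*=(v-e^*,w+\kappa)\in\Lambda$ we see that $(0,w+\kappa)$ and $(e^*-v,0)$ are in the same class. They are distinct, as $e^*-v\ge1$, and $(e^*-v,0)\in D$, as $e^*-v<e^*$. Since $D$ has one element per class, $(0,w+\kappa)\notin D$; so $w+\kappa\ge f_0$, that is, $w\ge F$. From $(v,w)-Q=(v+\beta,w-f_0)\in\Lambda$ we see that $(v+\beta,0)$ and $(0,f_0-w)$ are in the same class; they are distinct, and $(0,f_0-w)\in D$ since $1\le f_0-w<f_0$. So $(v+\beta,0)\notin D$ and $v+\beta\ge e^*$, that is, $v\ge E$. Thus $(v,w)$ is outside the right-hand set.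

**Step 4: the count.** The removed corner has $e^*-E=\beta$ columns and $f_0-F=\kappa$ rows. So $g_1=|D|=e^*f_0-\beta\kappa$. $\square$

**Lemma 3.** If $H\ne0$, then $S$ has a final state.

*Proof.* Use the notation of Lemma 2. **Step 1: $g(P^*)>0$.** Since $P^*\succ0$, $h(P^*)\ge0$, that is, $e^*h_2\ge\kappa h_3$. As $h_2<h_3$ and $e^*\ge1$, this gives $e^*>\kappa$, and $g(P^*)=h(P^*)+g_1(e^*-\kappa)>0$.

**Step 2: $g(Q)<0$.** Suppose $g(Q)\ge0$; then also $g(E,F)=g(P^*)+g(Q)>0$. From any $(v,w)\in\rho\cap\mathbb N^2$ outside $D$ we can subtract $P^*$ (if $v\ge e^*$), or $Q$ (if $w\ge f_0$), or $(E,F)$ (if $v\ge E$ and $w\ge F$), and stay in $\rho\cap\mathbb N^2$. This strictly decreases the vector for $\prec$ and does not increase $g$. By the well-ordering the process stops, and it stops in $D$. So the element of $D$ in $\rho$ has the least $g$, that is, $\gamma(\rho)=g_{\min}(\rho)$, for every $\rho$. By Lemma 1, $H=0$, a contradiction.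

**Step 3: the state.** Since $Q\succ0$ and $g(Q)<0$, we have $h(Q)>0$. Also $\beta\ge1$, because $g(Q)=-\beta g_2+f_0g_3<0$. Put $P=-Q=(e,-c)$ with $e=\beta$, $c=f_0$, and $M=(E,F)$. As $P,M\in\Lambda$ have positive $g$, the numbers $a=g(P)/g_1$ and $\delta=g(M)/g_1$ are integers $\ge1$. From $h(\lambda)=g(\lambda)-g_1(v+w)$ we get $h(P)=-g_1d_P$ and $h(M)=g_1d_M$. Now $h(P)=-h(Q)<0$ and $h(M)=h(P^*)+h(Q)>0$, so $d_P,d_M\ge1$. Next, $eF+cE=|\det(P,M)|=|\det(Q,P^*+Q)|=|\det(Q,P^*)|=e^*f_0-\beta\kappa=g_1$. So this is a state. It is final: $F=f_0-\kappa\le c$, and $g_1(d_M-d_P)=h(P+M)=h(P^*)\ge0$. $\square$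

In Example A, $D=\{(0,0),(1,0),(2,0),(3,0)\}$, $P^*=(4,0)$, $Q=(-3,1)$, $g(Q)=-4$, $h(Q)=4$, and the state is the one given above.

## A monomial that survives

The relations of a state make monomials vanish. We also need to know that others do not, and the following lemma gives one large nonzero monomial for each state.

**Lemma 4.** For any state, $X^aZ^c=0$, $Y^EZ^F=0$ and $X^{a-1}Y^{E-1}Z^{c+F-1}\ne0$ in $G$.

*Proof.* $X^aZ^c$ has the value of $Y^e$, and $a+c<e$; $Y^EZ^F$ has the value of $X^\delta$, and $E+F<\delta$. So both are $0$ by (2). For the third claim, suppose that $X^{u'}Y^{v'}Z^{w'}$ has the same value as $X^{a-1}Y^{E-1}Z^{c+F-1}$ and larger degree. The exponent vectors are in the same class, so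
$$(v',w')=(E-1,\,c+F-1)+iP+jM\quad\text{with } i,j\in\mathbb Z.$$
By (3) and (5), larger degree means $-id_P+jd_M<0$. Comparing values, $u'=a-1-ia-j\delta$.

If $j\ge0$, then $id_P>jd_M\ge0$, so $i\ge1$ and $u'\le a-1-a<0$, a contradiction. So $j\le-1$. If $i\le0$, then $v'=E-1+ie+jE\le-1$, a contradiction. If $i\ge1$, then $w'=c+F-1-ic+jF\le-1$, a contradiction. $\square$

In particular, for any state $Z^c\ne0$, since $c\le c+F-1$; and $Z^c\in H$ by Lemma 1, since $X^aZ^c=0$. So the existence of any state already forces $H\ne0$.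

## From a final state to a stack of boxes

We now prove Theorem 3. Existence of a final state is Lemma 3. Fix any final state $\sigma=(P,M)$, with entries $a,e,c,\delta,E,F$, and put $C=c$.

**Step 1: $H=Z^CG$.** The point is to compare two quotients by counting. We know $Z^C\in H$. Consider $G/(Z^CG+XG)$, which is spanned by the monomials $Y^vZ^w$. There $Z^c=0$ and $Y^EZ^F=0$. Moreover, adding the relations, $(e+E)g_2=(a+\delta)g_1+(c-F)g_3$ with $c-F\ge0$. So $Y^{e+E}$ has the value of $X^{a+\delta}Z^{c-F}$, whose degree exceeds $e+E$ by $d_M-d_P\ge0$. By (2), either $Y^{e+E}=0$ or $Y^{e+E}=X^{a+\delta}Z^{c-F}$; in any case it is in $XG$. (This is where both conditions for a final state are used.) Hence $G/(Z^CG+XG)$ is spanned by the $Y^vZ^w$ with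
$$v<e+E,\qquad w<c,\qquad\text{not }(v\ge E\text{ and }w\ge F),$$
and there are $c(e+E)-e(c-F)=cE+eF=g_1$ of these. This quotient surjects onto $G/(H+XG)$, which has dimension $g_1$ by Lemma 1. So the surjection is an isomorphism, and $H+XG=Z^CG+XG$.

Let $x\in H$ and write $x=Z^Cy+Xy'$. Then $Xy'=x-Z^Cy\in H$, so $Xy'$ is killed by a power of $X$, and so is $y'$; thus $y'\in H$ by Lemma 1. This shows $H=Z^CG+XH$. Iterating, $H=Z^CG+X^iH$ for all $i$, and $X$ is nilpotent on $H$. So $H=Z^CG$.

**Step 2: the chain of states.** We go backward from $\sigma$ until we reach an initial state.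

- (α⁻) If $E>e$, replace $M$ by $M-P$, that is, $(\delta,E,F)\mapsto(\delta-a,E-e,F+c)$.
- (β⁻) If $a>\delta$, replace $P$ by $P-M$, that is, $(a,e,c)\mapsto(a-\delta,e-E,c+F)$.

Each gives a state. The two value relations are preserved, being linear, and so is the determinant $eF+cE$. In (α⁻), the new $d_M$ is $(\delta-a)-(E-e)-(F+c)=d_M+d_P\ge1$; the new $E,F$ are $\ge1$; so the new $\delta=E+F+d_M$ (new values) is $\ge1$. In (β⁻), the new $d_P$ is $(e-E)-(a-\delta)-(c+F)=d_P+d_M\ge1$; the new $a,c$ are $\ge1$; so the new $e=a+c+d_P$ (new values) is $\ge1$. Each move decreases $a+E$, by $e$ or by $\delta$. So we stop, and then $E\le e$ and $a\le\delta$: the state is initial. (The two moves are never both possible, since $E>e$ and $a>\delta$ would give $E>e>a>\delta>E$.) Number the states $\sigma_0$ (initial), …, $\sigma_n=\sigma$, and call the forward moves (α): $M\mapsto M+P$ and (β): $P\mapsto P+M$.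

For $\sigma_0$ we have $(c_0+F_0)g_3=(\delta_0-a_0)g_1+(e_0-E_0)g_2$ with nonnegative coefficients, and $(\delta_0-a_0)+(e_0-E_0)-(c_0+F_0)$ is the sum of $d_M$ and $d_P$ for $\sigma_0$, which is positive. So by (2)
$$Z^{c_0+F_0}=0\ \text{ in }G.\tag{6}$$

**Step 3: the exponents of $Z$ are cut into intervals, one per state.** Put $T_j=c_j+F_j$ and $b_j=\max(c_j,F_j)$, so $T_j-b_j=r_j\ge1$. For a forward move (α), $c_{j+1}=c_j$ and $F_{j+1}=F_j-c_j\ge1$; so $b_j=F_j=T_{j+1}$. For (β), $F_{j+1}=F_j$ and $c_{j+1}=c_j-F_j\ge1$; so $b_j=c_j=T_{j+1}$. Also $b_n=c_n=C$, since $F_n\le c_n$. Hence $[C,T_0)$ is the disjoint union of the intervals $[b_j,T_j)$, $0\le j\le n$. Put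
$$\Delta=\bigcup_{j=0}^n\{(u,v,w)\in\mathbb N^3:\ u<a_j,\ v<E_j,\ b_j\le w<T_j\},\qquad|\Delta|=\sum_{j=0}^na_jE_jr_j .$$

**Step 4: a monomial with $w\ge C$ outside $\Delta$ is zero.** If $w\ge T_0$, use (6). If $w\in[b_j,T_j)$, then $w\ge c_j$ and $w\ge F_j$. Being outside $\Delta$ means $u\ge a_j$ or $v\ge E_j$; so the monomial is divisible by $X^{a_j}Z^{c_j}=0$ or by $Y^{E_j}Z^{F_j}=0$ (Lemma 4 for $\sigma_j$).

**Step 5: a monomial in $\Delta$ is nonzero.** If it belongs to the $j$-th piece, it divides $X^{a_j-1}Y^{E_j-1}Z^{T_j-1}$, which is nonzero by Lemma 4 for $\sigma_j$.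

**Step 6: the monomials in $\Delta$ are linearly independent.** Being nonzero, they are basis elements $[s]$, so we only need that they are distinct. Suppose $(u,v,w)\ne(u',v',w')$ in $\Delta$ give the same $[s]$. They have the same value and the same degree, so $h(v,w)=h(v',w')$ by (3). Write $(v',w')-(v,w)=iP+jM$ with $P,M$ those of $\sigma_n$. By (5), $id_P=jd_M$. If $i=j=0$, then $(v,w)=(v',w')$, and equality of values gives $u=u'$, a contradiction. Otherwise $i,j$ are nonzero of the same sign, and after possibly swapping the two monomials $i,j\ge1$. Comparing values, $u-u'=ia_n+j\delta_n>a_n$. But $a_j\le a_n$ for all $j$, because (α) keeps $a$ and (β) increases it; so $u<a_n$. Then $u'<0$, a contradiction.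

**Step 7: conclusion of part 1.** $H=Z^CG$ is spanned by the monomials with $w\ge C$; so by Steps 4–6 it has as basis the monomials in $\Delta$, and $\ell(H)=|\Delta|$. The map $\Bbbk[X,Y,Z]\to H$, $1\mapsto Z^C$, sends each monomial to $0$ or to a basis element, and distinct monomials that do not go to $0$ to distinct basis elements. So its kernel is spanned by monomials.

**Step 8: part 2.** $G$ is generated in degree one, so $\mathfrak m^iH$ is spanned by the monomials with $w\ge C$ and $u+v+(w-C)\ge i$. It is nonzero iff $\Delta$ contains $(u,v,w)$ with $u+v+w-C\ge i$. On the $j$-th piece the maximum of $u+v+w$ is $s_j-3$, where $s_j=a_j+E_j+c_j+F_j$. Under (α), $s_j$ increases by $e_j-c_j$, which is $a_j$ plus the $d_P$ of $\sigma_j$, so positive. Under (β), it increases by $\delta_j-F_j$, which is $E_j$ plus the $d_M$ of $\sigma_j$, so positive. So the overall maximum is $s_n-3$, and, as $C=c_n$, $\mathfrak m^iH\ne0$ iff $i\le a_n+E_n+F_n-3$. This proves Theorem 3. $\square$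

Example C shows a move (α). For a move (β), take $S=\langle9,10,17\rangle$: from $7\cdot10=4\cdot9+2\cdot17$ and $10+17=3\cdot9$ we get the final state $P=(7,-2)$, $M=(1,1)$, $a=4$, $\delta=3$, with $d_P=d_M=1$ and $eF+cE=7+2=9$. As $a>\delta$, (β⁻) gives $P=(6,-3)$, $a=1$, which is initial. The boxes are $u<4$, $v<1$, $w=2$ and $u<1$, $v<1$, $w=3$. So $H=Z^2G$ has basis $Z^2,XZ^2,X^2Z^2,X^3Z^2,Z^3$.

## The lowest box dominates the stack

Write $W_j=\sum_{i\le j}a_iE_ir_i$ for the number of elements in the boxes of $\sigma_0,\dots,\sigma_j$. We have to bound $W_n=\ell(H)$ by $f(k+2)$, where $k+2\ge a_n+E_n+F_n$ and $F_n=r_n$. Bounding each box separately leaves a sum of several terms, which is too weak. What helps is that a move costs a lot: if $\sigma_j$ arose by (α), then $E_j>e_j\ge a_j+c_j+1$, so the box of $\sigma_j$ is long in the direction of $Y$. It is far from balanced, and its product is below the maximum by enough to pay for all the boxes above it. The next lemma measures this.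

**Lemma 5.** If $L,p,q$ are positive integers with $T:=p+q\le L-2$, then $Lpq+f(L-1)<f(L+T)$.

*Proof.* **Step 1: cubic bounds for $f$.** Writing $K=3m$, $3m+1$, $3m+2$, we have $f(K)=m^3$, $m^2(m+1)$, $m(m+1)^2$. So $27f(K)$ equals $K^3$, $(K-1)^2(K+2)=K^3-3K+2$, $(K-2)(K+1)^2=K^3-3K-2$ respectively. Hence $K^3-3K-2\le27f(K)\le K^3$ for all $K\ge0$ (in the middle case $K\ge1$).

**Step 2: comparison.** With $pq\le T^2/4$,
$$27\bigl(f(L+T)-Lpq-f(L-1)\bigr)\ge(L+T)^3-3(L+T)-2-\tfrac{27}4LT^2-(L-1)^3$$
$$=T\bigl(3L^2-\tfrac{15}4LT+T^2\bigr)+\bigl(3L^2-6L-3T-1\bigr).$$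
For $L\ge T$ the first bracket is increasing in $L$, as its derivative $6L-\frac{15}4T$ is positive, and at $L=T$ it equals $T^2/4$. So it is positive. The second bracket is $3L(L-2)-3T-1\ge3LT-3T-1=3T(L-1)-1>0$, since $L-2\ge T\ge2$. $\square$

**Proposition 6.** In Theorem 3, $W_j\le f(a_j+E_j+r_j)$ for $0\le j\le n$, with strict inequality if $j\ge1$.

*Proof.* Induction on $j$. For $j=0$, $W_0=a_0E_0r_0\le f(a_0+E_0+r_0)$ by (1). Let $j\ge1$. Write $a,e,c,\delta,E,F$ for the entries of $\sigma_j$, $d_P,d_M$ for its gains, and $r=\min(c,F)$.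

**Case (α).** Then $E>e$, and going back, $a_{j-1}=a$, $E_{j-1}=E-e$, $c_{j-1}=c$, $F_{j-1}=F+c$; so $r_{j-1}=c$. Therefore
$$a_{j-1}+E_{j-1}+r_{j-1}=E-(e-a-c)=E-d_P\le E-1,$$
and by induction and monotonicity $W_{j-1}\le f(E-1)$. Also $a+r\le a+c\le e-1\le E-2$. Lemma 5 with $L=E$ and $\{p,q\}=\{a,r\}$ gives $W_j=W_{j-1}+aEr\le aEr+f(E-1)<f(a+E+r)$.

**Case (β).** Then $a>\delta$, and going back, $a_{j-1}=a-\delta$, $E_{j-1}=E$, $F_{j-1}=F$, $c_{j-1}=c+F$; so $r_{j-1}=F$. Therefore
$$a_{j-1}+E_{j-1}+r_{j-1}=a-(\delta-E-F)=a-d_M\le a-1,$$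
and $W_{j-1}\le f(a-1)$. Also $E+r\le E+F\le\delta-1\le a-2$. Lemma 5 with $L=a$ and $\{p,q\}=\{E,r\}$ gives $W_j<f(a+E+r)$. $\square$

*Proof of the bound in Theorem 1.* Let $\mathfrak m^kH=0$. If $H=0$, there is nothing to prove. Otherwise take a final state and the chain of Theorem 3. Since $F_n\le c_n$, $r_n=F_n$. By Theorem 3(2), $k+2\ge a_n+E_n+F_n$. Hence
$$\ell(H)=W_n\le f(a_n+E_n+F_n)\le f(k+2).\tag{7}$$
$\square$

## Building every box

We now show that every triple $p,q,r\ge1$ occurs, as claimed in Theorem 2, and deduce sharpness. By Theorem 3 we want a state that is both final and initial, with $a=p$, $E=q$, $F=r$; then $n=0$. The relations of a state determine the generators: solving $eg_2-cg_3=ag_1$, $Eg_2+Fg_3=\delta g_1$ with determinant $eF+cE=g_1$ gives $g_2=c\delta+aF$ and $g_3=e\delta-aE$. So we choose $e,c,\delta$ and define the $g_i$ by these formulas.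

**Step 1: the choice.** Put $a=p$, $E=q$, $F=r$, $c=r+1$. Choose $e\equiv1\pmod c$ with $e\ge q$ and $e\ge p+c+1$, and put
$$g_1=er+cq,\qquad g_2=c\delta+pr,\qquad g_3=e\delta-pq .$$
Since $\gcd(c,r)=\gcd(c,e)=1$, we have $\gcd(c,g_1)=\gcd(c,er)=1$. So there are arbitrarily large $\delta$ with $c\delta+pr\equiv1\pmod{g_1}$, and then $\gcd(g_1,g_2)=1$. Take such a $\delta$ so large that also
$$\delta\ge p,\qquad\delta-q-r\ge e-p-c,\qquad c\delta>g_1,\qquad(e-c)\delta>p(q+r).$$
The last two give $g_2>g_1$ and $g_3-g_2=(e-c)\delta-p(q+r)>0$.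

**Step 2: it is a final and initial state.** Direct expansion gives
$$ag_1+cg_3=per+pcq+ce\delta-cpq=e(pr+c\delta)=eg_2,$$
$$Eg_2+Fg_3=cq\delta+pqr+er\delta-pqr=\delta g_1,\qquad eF+cE=er+cq=g_1 .$$
Also $d_P=e-p-c\ge1$ and $d_M=\delta-q-r\ge d_P\ge1$. So this is a state. It is final, as $F=r\le r+1=c$, and initial, as $E=q\le e$ and $a=p\le\delta$. By the remark after Lemma 4, $H\ne0$, so Theorem 3 applies with $n=0$. The set $\Delta$ is the single box $u<p$, $v<q$, $C\le w<C+r$. Hence
$$H\cong\Bbbk[X,Y,Z]/(X^p,Y^q,Z^r)\ \text{up to a shift},\quad\ell(H)=pqr,\quad\mathfrak m^iH=0\iff i\ge p+q+r-2 .$$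

**Step 3: $S$ is minimally 3-generated.** The smallest generator cannot be omitted. If $g_2$ could be omitted, it would be a multiple of $g_1$, since $g_3>g_2$; but $\gcd(g_1,g_2)=1$ and $g_1\ge e\ge2$. If $g_3$ could be omitted, then $g_3=ug_1+vg_2$ with $u+v\ge2$ (as $g_3>g_2>g_1$), so $Z=0$ by (2); but $Z^c\ne0$. This proves the last assertion of Theorem 2.

**Step 4: sharpness in Theorem 1.** Let $k\ge1$. The balanced triple $p,q,r$ with $p+q+r=k+2\ge3$ has all entries $\ge1$. For the semigroup just built, $\mathfrak m^kH=0$ and $\ell(H)=pqr=f(k+2)$. For $k=0$, take $S=\langle3,4,5\rangle$, which is minimally 3-generated. We computed $H=0$ above, and $0=f(2)$. This completes the proof of Theorem 1. $\square$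

For a concrete case, $(p,q,r)=(2,2,2)$, $c=3$, $e=7$, $\delta=9$ gives $S=\langle20,31,59\rangle$. Here $\gcd(20,31)=1$, $d_P=2$, $d_M=5$, $\delta=9\ge2$, $c\delta=27>20$ and $(e-c)\delta=36>8$; these are all the properties that Steps 2 and 3 used. So $k=4$ and $\ell(H)=8=f(6)$.

## Equality forces one balanced box

It remains to prove the first assertion of Theorem 2. Let $k\ge1$ and $\mathfrak m^kH=0$.

If $H\cong\Bbbk[X,Y,Z]/(X^p,Y^q,Z^r)$ up to a shift, with $p,q,r$ balanced and $p+q+r=k+2$, then $\ell(H)=pqr=f(k+2)$ by (1).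

Conversely, let $\ell(H)=f(k+2)$. Since $k\ge1$, this is at least $1$, so $H\ne0$ and we have the chain of Theorem 3. If $n\ge1$, Proposition 6 makes the first inequality in (7) strict, and $\ell(H)<f(k+2)$, a contradiction. So $n=0$ and $\Delta$ is the single box $u<a$, $v<E$, $C\le w<C+F$ with $a=a_0$, $E=E_0$, $F=F_0$. Thus $H\cong\Bbbk[X,Y,Z]/(X^a,Y^E,Z^F)$ up to a shift, and
$$f(k+2)=\ell(H)=aEF\le f(a+E+F)\le f(k+2).$$
Both inequalities are equalities. Since $f$ is strictly increasing on $K\ge2$ and $3\le a+E+F\le k+2$, the second gives $a+E+F=k+2$. Since for $K\ge3$ the maximum in (1) is attained only at balanced triples, the first says that $(a,E,F)$ is balanced. This proves Theorem 2. $\square$
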